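# A survival martingale and the pointwise $n^{-1/2}$ lower bound for critical clusters

## 1. Exploring a cluster while predicting its survival

Grow the open cluster of a vertex one vertex at a time, and after each step ask: given what has been seen so far, how likely is it that this cluster is infinite? That conditional probability, as a function of time, is a martingale. The whole lecture consists of estimates on this one process. We build it first and then say what it is for.

**Setting.** Let $G=(V,E)$ be a countable, vertex-transitive graph with nonnegative edge weights $J=(J_e)_{e\in E}$ that are invariant under a transitive group of automorphisms: any vertex can be moved to any other by an automorphism that preserves the weights. Assume $|J|:=\sum_{e\ni v}J_e<\infty$. For $\beta\ge 0$, under $\mathbb P_\beta$ each edge $e$ is independently *open* with probability $1-e^{-\beta J_e}$ and *closed* otherwise. The *cluster* $K_v$ of $v$ is the set of vertices reached from $v$ by open paths. Fix a vertex $o$ and put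
$$K=K_o,\qquad \theta(\beta)=\mathbb P_\beta(|K|=\infty),\qquad \beta_c=\sup\{\beta:\theta(\beta)=0\},$$
and assume $0<\beta_c<\infty$.

Ordinary percolation on a locally finite transitive graph is the case $J\equiv1$, with $p=1-e^{-\beta}$. Vertices of infinite degree are allowed: on $V=\mathbb Z$ with all pairs joined and $J_{xy}=|x-y|^{-\alpha}$, $\alpha>1$, we have $|J|=2\sum_{k\ge1}k^{-\alpha}<\infty$. (Whether $0<\beta_c<\infty$ holds is then a separate hypothesis.)

For $v\ne u$ let $J(v,u)$ be the total weight of the edges joining $v$ and $u$. Some edge between $v$ and $u$ is open with probability $q_{vu}=q_{vu}(\beta)=1-e^{-\beta J(v,u)}\le\beta J(v,u)$. Put $\lambda=\lambda(\beta)=\beta|J|$, so $\sum_{u\ne v}q_{vu}\le\lambda$. Since this sum is finite, Borel–Cantelli shows that almost surely every vertex has only finitely many open neighbors. Loops play no role and are ignored.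

**The exploration.** Fix an enumeration of $V$. Let $S_0=\emptyset$ (explored vertices) and $A_0=\{o\}$ (active vertices). If $A_t\neq\emptyset$, let $v=v_t$ be the first element of $A_t$ in the enumeration, let $U_t=V\setminus(S_t\cup A_t)$, reveal the edges between $v$ and $U_t$, and set
$$Y_t=\{u\in U_t:\text{some edge } vu\text{ is open}\},\quad S_{t+1}=S_t\cup\{v\},\quad A_{t+1}=(A_t\setminus\{v\})\cup Y_t .$$
If $A_t=\emptyset$, nothing changes (and $Y_t=\emptyset$). Let $\mathcal F_t=\sigma(Y_0,\dots,Y_{t-1})$ and $\tau=\inf\{t:A_t=\emptyset\}$.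

For example, take the triangle on $\{1,2,3\}$ with $o=1$, edges $12$ and $13$ open. Step $0$ explores $1$ and finds $Y_0=\{2,3\}$, so $S_1=\{1\}$, $A_1=\{2,3\}$. Step $1$ explores $2$; now $U_1=\emptyset$, so nothing is revealed. In particular the edge $23$ between two active vertices is never examined. Step $2$ explores $3$, and $\tau=3=|K|$.

**Step 1: three facts about the exploration.** Their purpose is to identify what is still random at time $t$, and to read $|K|$ off the process.

(a) *Given $\mathcal F_t$, the edges of the induced graph $G[V\setminus S_t]$ are independent with their original law.* Almost surely all $Y_s$ are finite, so there are countably many histories $(y_0,\dots,y_{t-1})$. Along a given history, $S_t$ is a fixed finite set $S$, and every edge examined has an endpoint in $S$. So the history is an event about edges touching $S$, which is independent of the edges of $G[V\setminus S]$.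

(b) *$K$ is the union of $S_t$ and of the clusters of the vertices of $A_t$ in $G[V\setminus S_t]$.* Clearly this union lies in $K$. For the converse let $t\ge1$ and $z\in K\setminus S_t$, and take an open path from $o\in S_t$ to $z$. Let $s$ be the last vertex of the path in $S_t$ and $w$ the next one. When $s$ was explored, $w$ was already explored, or already active, or became active because the edge $sw$ is open. The first is impossible as $w\notin S_t$. So $w$ has been activated and is not in $S_t$, that is, $w\in A_t$; the rest of the path lies in $V\setminus S_t$. For $t=0$ the statement is the definition of $K$.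

(c) *$\tau=|K|$, finite or infinite.* If $\tau<\infty$, then (b) at $t=\tau$ gives $K=S_\tau$, and $|S_\tau|=\tau$ since one vertex is explored per step. If $\tau=\infty$, then $|K|\ge|S_t|=t$ for all $t$. Consequently $\{|K|>t\}=\{A_t\ne\emptyset\}\in\mathcal F_t$.

**Step 2: the survival function.** We now express the conditional probability of survival as a function of the current sets and see how it reacts to new active vertices. From here to the end of Section 5 fix $\beta>\beta_c$, so that $\theta:=\theta(\beta)>0$ by the definition of $\beta_c$ and monotonicity. For finite disjoint $S,A\subset V$ let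
$$g(S,A)=\mathbb P_\beta(\text{some vertex of }A\text{ has an infinite cluster in }G[V\setminus S]).$$
Then $g(S,\emptyset)=0$ and $g$ is increasing in $A$. A cluster in $G[V\setminus S]$ is contained in the cluster in $G$, so $g(S,\{y\})\le\mathbb P_\beta(|K_y|=\infty)=\theta$ by transitivity. With the union bound,
$$g(S,A)\ \le\ g(S,A\cup Y)\ \le\ g(S,A)+\theta\,|Y| .\tag{1}$$

**Step 3: the martingale.** Put $M_t=g(S_t,A_t)$. By (b), since $S_t$ and $A_t$ are finite, $K$ is infinite exactly when some vertex of $A_t$ has an infinite cluster in $G[V\setminus S_t]$; by (a) this has conditional probability $g(S_t,A_t)$. So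
$$M_t=\mathbb P_\beta(|K|=\infty\mid\mathcal F_t)\ \text{ is a martingale},\qquad M_0=\theta,\qquad 0\le M_t\le\mathbf 1\{|K|>t\}.\tag{2}$$
The last inequality holds because $|K|\le t$ forces $A_t=\emptyset$, and then $M_t=0$.

Three features of $M$ will be used: its mean is $\theta$ at all times, it vanishes once the cluster is exhausted, and by (1) each newly found vertex raises it by at most $\theta$. The mean and the jump scale are both $\theta$, so $\theta$ will cancel.

## 2. The pointwise tail bound at criticality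

Here is what $M$ is for. The Aizenman–Barsky bound says that under the hypotheses above there is $c>0$ with
$$\mathbb E_{\beta_c}\big[|K|\wedge N\big]=\sum_{n=1}^N\mathbb P_{\beta_c}(|K|\ge n)\ \ge\ cN^{1/2}\qquad(N\ge1).\tag{3}$$
It controls the tail of the critical cluster volume on average over scales. The problem, from "PIMS 2025 – Topics in Percolation", asks whether the bound holds at every scale: is $\mathbb P_{\beta_c}(|K|\ge n)\ge cn^{-1/2}$ for all $n$? The answer is yes, with an explicit constant, and (3) is not needed. Throughout,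
$$C(\lambda)=4\lambda+6\lambda^2+\lambda^3 .$$

**Theorem 1.** Under the hypotheses of Section 1, for all $n\ge1$,
$$\mathbb P_{\beta_c}(|K|\ge n)\ \ge\ \bigl(1+C(\beta_c|J|)(n-1)\bigr)^{-1/2}\ \ge\ c\,n^{-1/2},\qquad c=\max\{1,C(\beta_c|J|)\}^{-1/2}.$$

The plan is to prove, for each $\beta>\beta_c$, a lower bound on $\mathbb P_\beta(|K|\ge n)$ in which $\theta(\beta)$ does not appear, and then to let $\beta\downarrow\beta_c$ with $n$ fixed. At $\beta_c$ itself $\theta$ may be zero, and then $M\equiv0$ carries no information. Three further theorems, proved from the same martingale, are stated in Sections 6, 7 and 10: a version without transitivity, a sharp asymptotic constant, and a version slightly below $\beta_c$.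

A monotone sequence can satisfy the average bound and fail the pointwise one. Let $x_k=2^{2^k}$, so $x_{k+1}=x_k^2$, and define
$$a_1=1,\qquad a_n=\tfrac12\ \ (2\le n\le 8),\qquad a_n=1/x_k\ \ \text{for } x_k^{3/2}<n\le x_k^3,\ k\ge1 .$$
The blocks fit together because $x_k^3=x_{k+1}^{3/2}$ and $x_1^{3/2}=8=x_0^3$. The sequence decreases from $1$ to $0$, so it is the tail of a law on the positive integers. Just after $n=x_k^{3/2}$ we have $a_n=1/x_k\sim n^{-2/3}$, so $\liminf\sqrt n\,a_n=0$. Still, $\sum_{n\le N}a_n\ge\frac14\sqrt N$ for every $N$. For $N\le8$ the sum is at least $N/2\ge\sqrt N/2$. Up to $x_k^3$ the sum is at least $x_k^2/2$: for $k=0$ it is at least $4$, and for $k\ge1$ the last block alone gives $(x_k^3-x_k^{3/2})/x_k=x_k^2-x_k^{1/2}\ge x_k^2/2$. So for $x_k^{3/2}<N\le x_k^3$, $k\ge1$, the earlier blocks give at least $x_{k-1}^2/2=x_k/2$, which is at least $\sqrt N/4$ if $N\le4x_k^2$. If $N\ge4x_k^2$, then $N\ge2x_k^{3/2}$, and the current block gives at least $N/(2x_k)\ge\sqrt N$. Hence (3) and monotonicity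 in $n$ are not enough; some input from percolation is needed.

## 3. Regular trees, where $M_t$ counts active vertices

Let $G$ be the $d$-regular tree, $d\ge3$, $J\equiv1$, $p=1-e^{-\beta}$; here $p_c=1/(d-1)$. After the first step each active vertex $u$ was reached from its parent, and its component in $G[V\setminus S_t]$ is $u$ together with its $d-1$ unexplored forward subtrees. These components are disjoint for different active vertices. If $\rho$ is the survival probability of the branching process with $\mathrm{Bin}(d-1,p)$ offspring, then for $t\ge1$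
$$M_t=1-(1-\rho)^{|A_t|},\qquad \rho=1-(1-p\rho)^{d-1},\qquad \theta=1-(1-p\rho)^d .$$
As $p\downarrow p_c$ we have $\rho\to0$, since any limit point solves the fixed-point equation at $p_c$, whose only solution in $[0,1]$ is $0$ (critical branching processes die out). So for a fixed exploration history
$$\frac{M_t}{\theta}\ \longrightarrow\ \frac{|A_t|}{dp_c}=\frac{d-1}{d}\,|A_t| .$$
In the limit the rescaled martingale is the number of active vertices up to a constant. At $p_c$, $|A_t|$ for $t\ge 1$ is a random walk with steps $\mathrm{Bin}(d-1,p_c)-1$, of mean $0$, stopped at $0$. Such a walk survives to time $t$ with probability of order $t^{-1/2}$, so the bound holds on trees (Section 9 gives the constant).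

On a graph with cycles $|A_t|$ is not usable directly: the mean number of new vertices is $\sum_{u\in U_t}q_{v_tu}$, which depends on how much of the neighborhood of $v_t$ has already been used up, so $|A_t|$ has no definite drift. The martingale $M_t$ has zero drift on every graph.

For small $n$ the inequality can be seen directly. For $d=3$ we have $p_c=\frac12$, $\mathbb P(|K|\ge2)=1-\frac18=\frac78$, and $\mathbb P(|K|=2)=3\cdot\frac12\cdot\frac14\cdot\frac14=\frac3{32}$, so $\mathbb P(|K|\ge3)=\frac{25}{32}$. With $\beta_c|J|=3\log2\approx2.079$ we get $C\approx43.3$, and Theorem 1 gives about $0.150$ and $0.107$: true, and far from tight at small $n$.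

## 4. Second moments recover only the average

Since $M_t$ lives on $\{|K|>t\}$ and has mean $\theta$, the natural first try is the second moment method. Write $p_t=\mathbb P_\beta(|K|>t)$.

**One-step decomposition.** This is used here and again in Section 5. On $\{A_t\ne\emptyset\}$ let $B=g(S_t\cup\{v_t\},A_t\setminus\{v_t\})$, which is $\mathcal F_t$-measurable. By (1) with $Y=Y_t$,
$$M_{t+1}=B+R,\qquad 0\le R\le\theta\xi,\qquad\xi=|Y_t| .\tag{4}$$
Given $\mathcal F_t$, fact (a) says that $\xi$ is a sum of independent Bernoulli variables with parameters $q_{v_tu}$, $u\in U_t$, of total mean at most $\lambda$. The $k$-th factorial moment of such a sum is the sum over ordered $k$-tuples of distinct indices of the products of the parameters, hence at most $\lambda^k$. Since $\xi^2=\xi(\xi-1)+\xi$ and $\xi^3=\xi(\xi-1)(\xi-2)+3\xi(\xi-1)+\xi$,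
$$\mathbb E[\xi^2\mid\mathcal F_t]\le\lambda+\lambda^2,\qquad \mathbb E[\xi^3\mid\mathcal F_t]\le\lambda+3\lambda^2+\lambda^3 .\tag{5}$$
Let $r=\mathbb E[R\mid\mathcal F_t]$. The martingale property says $M_t=B+r$, so $M_{t+1}=M_t+(R-r)$.

**The second moment.** We get $\mathbb E[M_{t+1}^2\mid\mathcal F_t]=M_t^2+\mathrm{Var}(R\mid\mathcal F_t)\le M_t^2+\theta^2(\lambda+\lambda^2)$. Hence $\mathbb E M_t^2\le\theta^2(1+(\lambda+\lambda^2)t)$, and Cauchy–Schwarz, $\theta^2=(\mathbb E[M_t\mathbf 1\{|K|>t\}])^2\le\mathbb E[M_t^2]\,p_t$, yields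
$$p_t\ \ge\ \frac1{1+(\lambda+\lambda^2)t},$$
which is only order $t^{-1}$. The loss is visible: the variance term is present only while the cluster is alive, and we have charged for it at all times. Repairing this, with $c=\lambda+\lambda^2$,
$$\mathbb E M_t^2\le\theta^2(1+cG_t),\quad G_t=\sum_{s<t}p_s=\mathbb E_\beta[|K|\wedge t],\qquad\text{so}\qquad p_t\,(1+cG_t)\ge1 .\tag{6}$$
Since $G_{t+1}=G_t+p_t$, (6) gives $(1+cG_{t+1})^2\ge(1+cG_t)^2+2cp_t(1+cG_t)\ge(1+cG_t)^2+2c$, so
$$(1+cG_t)^2\ge1+2ct,\qquad \mathbb E_\beta[|K|\wedge t]\ge\frac{\sqrt{1+2ct}-1}{c} .$$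
This is an averaged bound of the form (3), and here the method stops. To extract a pointwise bound from (6) one needs an *upper* bound $G_t=O(\sqrt t)$, and we have none. The trouble is that the variance is weighted by the unknown quantity $p_s$.

## 5. Cubing the martingale: proof of Theorem 1

When $M_t$ is cubed, the conditional variance is multiplied by $3M_t$. This factor vanishes after the cluster dies, so nothing is charged to dead clusters, and its expectation is known exactly: $\mathbb E M_t=\theta$.

On trees the growth rate this predicts is the true one. There $|A_t|$ has constant mean for $t\ge1$ at $p_c$ and $p_t\asymp t^{-1/2}$; Hölder's inequality $\mathbb E|A_t|\le(\mathbb E|A_t|^3)^{1/3}p_t^{2/3}$ forces $\mathbb E|A_t|^3$ to be at least of order $t$. So a third-moment bound linear in $t$ cannot be improved in order, and it will give exactly $t^{-1/2}$.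

**Step 1: the third moment.** We show
$$\mathbb E_\beta[M_t^3]\ \le\ \theta^3\,(1+C(\lambda)t).\tag{7}$$
If $A_t=\emptyset$ then $M_{t+1}=M_t=0$. If $A_t\neq\emptyset$, expand the cube of $M_t+(R-r)$; the term linear in $R-r$ has conditional mean zero:
$$\mathbb E[M_{t+1}^3\mid\mathcal F_t]=M_t^3+3M_t\,\mathrm{Var}(R\mid\mathcal F_t)+\mathbb E[(R-r)^3\mid\mathcal F_t].$$
By (4) and (5), $\mathrm{Var}(R\mid\mathcal F_t)\le\mathbb E[R^2\mid\mathcal F_t]\le\theta^2(\lambda+\lambda^2)$. For the last term, since $\mathbb E[R^2\mid\mathcal F_t]\ge r^2$ and $r\ge0$,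
$$\mathbb E[(R-r)^3\mid\mathcal F_t]=\mathbb E[R^3\mid\mathcal F_t]-3r\,\mathbb E[R^2\mid\mathcal F_t]+2r^3\le\mathbb E[R^3\mid\mathcal F_t]-r^3\le\theta^3(\lambda+3\lambda^2+\lambda^3).$$
Take expectations and use $\mathbb E M_t=\theta$:
$$\mathbb E M_{t+1}^3\le\mathbb E M_t^3+3\theta\cdot\theta^2(\lambda+\lambda^2)+\theta^3(\lambda+3\lambda^2+\lambda^3)=\mathbb E M_t^3+\theta^3C(\lambda).$$
As $M_0^3=\theta^3$, induction gives (7).

**Step 2: from the third moment to the tail.** By (2), Hölder's inequality with exponents $3$ and $\frac32$, and (7),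
$$\theta=\mathbb E[M_t\mathbf 1\{|K|>t\}]\le(\mathbb E M_t^3)^{1/3}\,\mathbb P_\beta(|K|>t)^{2/3}\le\theta\,(1+C(\lambda)t)^{1/3}\,\mathbb P_\beta(|K|>t)^{2/3}.$$
The factor $\theta>0$ cancels. With $t=n-1$,
$$\mathbb P_\beta(|K|\ge n)\ \ge\ \bigl(1+C(\beta|J|)(n-1)\bigr)^{-1/2}\qquad\text{for every }\beta>\beta_c.\tag{8}$$

**Step 3: descending to $\beta_c$.** We need the tail at a fixed $n$ to vary continuously in $\beta$.

**Lemma 1.** For any vertex $v$, any $0\le\beta'\le\beta$ and $n\ge1$,
$$\mathbb P_\beta(|K_v|\ge n)\le\mathbb P_{\beta'}(|K_v|\ge n)+n|J|(\beta-\beta').$$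

**Proof.** Give the edges independent exponential times $T_e$ of rate $J_e$ (with $T_e=\infty$ if $J_e=0$) and call $e$ open at $\beta$ if $T_e\le\beta$. This realizes all $\mathbb P_\beta$ at once, with open sets increasing in $\beta$. Suppose $|K_v(\beta')|<n\le|K_v(\beta)|$, and write $H=K_v(\beta')$. Then $K_v(\beta)$ is strictly larger than $H$, so some edge of the edge boundary of $H$ is open at $\beta$. For a fixed finite set $H$, the event $\{K_v(\beta')=H\}$ says that all boundary edges of $H$ are closed at $\beta'$ and that the edges inside $H$ satisfy a certain condition. So given this event each boundary edge $e$ is open at $\beta$ with probability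
$$\mathbb P(T_e\le\beta\mid T_e>\beta')=1-e^{-(\beta-\beta')J_e}\le(\beta-\beta')J_e .$$
The boundary edges have total weight at most $|H||J|\le n|J|$. The union bound, averaged over $H$, gives the claim. $\square$

Apply Lemma 1 with $\beta'=\beta_c$ and $\beta>\beta_c$, and use (8):
$$\mathbb P_{\beta_c}(|K|\ge n)\ge\bigl(1+C(\beta|J|)(n-1)\bigr)^{-1/2}-n|J|(\beta-\beta_c).$$
Let $\beta\downarrow\beta_c$; $C(\cdot)$ is continuous. Finally $1+C(n-1)\le\max\{1,C\}\,n$. This proves Theorem 1. $\blacksquare$

## 6. Graphs without transitivity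

Transitivity entered only through $g(S,\{y\})\le\theta$ in (1) and $\mathbb E M_t=\theta$. Both survive as inequalities if $\theta$ is replaced by a supremum.

**Theorem 4.** Let $G$ be any countable weighted graph with $|J|:=\sup_v\sum_{e\ni v}J_e<\infty$, and let $\beta_c:=\inf\{\beta:\sup_v\mathbb P_\beta(|K_v|=\infty)>0\}<\infty$. Then for all $n\ge1$
$$\sup_v\mathbb P_{\beta_c}(|K_v|\ge n)\ \ge\ \bigl(1+C(\beta_c|J|)(n-1)\bigr)^{-1/2}.$$

**Proof.** Let $\beta>\beta_c$, $\lambda=\beta|J|$, $\theta_v=\mathbb P_\beta(|K_v|=\infty)$ and $\Theta=\sup_v\theta_v$, which is positive by monotonicity. Explore from $v$. Facts (a)–(c) did not use transitivity, and (1) holds with $\Theta$ in place of $\theta$, because $g(S,\{y\})\le\theta_y\le\Theta$. So in (4) we have $0\le R\le\Theta\xi$, and (5) holds as before. Now $M_0=\theta_v$ and $\mathbb E M_t=\theta_v\le\Theta$. Step 1 of Section 5 gives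
$$\mathbb E M_{t+1}^3\le\mathbb E M_t^3+3\theta_v\Theta^2(\lambda+\lambda^2)+\Theta^3(\lambda+3\lambda^2+\lambda^3)\le\mathbb E M_t^3+\Theta^3C(\lambda),$$
hence $\mathbb E M_t^3\le\Theta^3(1+C(\lambda)t)$. Hölder's inequality gives $\theta_v\le\Theta(1+C(\lambda)t)^{1/3}\mathbb P_\beta(|K_v|>t)^{2/3}$, that is,
$$\mathbb P_\beta(|K_v|>t)\ge(\theta_v/\Theta)^{3/2}(1+C(\lambda)t)^{-1/2}.$$
Take the supremum over $v$: the factor $(\theta_v/\Theta)^{3/2}$ has supremum $1$. The proof of Lemma 1 applies with the present $|J|$, and its error term does not depend on $v$, so $\sup_v\mathbb P_\beta(|K_v|\ge n)\le\sup_v\mathbb P_{\beta_c}(|K_v|\ge n)+n|J|(\beta-\beta_c)$. Put $t=n-1$ and let $\beta\downarrow\beta_c$. $\blacksquare$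

## 7. The sharp constant, and revealing one neighbor at a time

We return to the transitive setting of Section 1. Let
$$\sigma^2(\beta)=\sum_{u\neq v}q_{vu}(1-q_{vu})\ \le\ \lambda(\beta),$$
which does not depend on $v$. It is the variance of the number of open neighbors of a vertex.

**Theorem 2.** Under the hypotheses of Section 1,
$$\liminf_{n\to\infty}\sqrt n\;\mathbb P_{\beta_c}(|K|\ge n)\ \ge\ \sqrt{\frac{2}{\pi\sigma^2(\beta_c)}}\ \ge\ \sqrt{\frac2{\pi\beta_c|J|}} .$$
The numerical constant $\sqrt{2/\pi}$ cannot be increased in either inequality.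

For $\beta>\beta_c$ put $X_t=M_t/\theta$, a nonnegative martingale with $X_0=1$ and $X_t\le1/\theta$. The proof compares $X$ with a Brownian motion started at $1$ and run at speed at most $\sigma^2$, which reaches $0$ no faster than Brownian motion at speed exactly $\sigma^2$. For this we need the conditional variance of a step to be at most $\sigma^2$ (the bound $\lambda+\lambda^2$ of Section 4 is too crude) and a fourth moment bound.

**Step 1: decomposing a step into bits.** Since $\beta_c<\infty$, $V$ is infinite, so while $A_t\ne\emptyset$ we may enumerate $U_t=\{u_1,u_2,\dots\}$, as a function of the history. Let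
$$b_i=\mathbf 1\{u_i\in Y_t\},\quad q_i=q_{v_tu_i},\quad\nu_i=q_i(1-q_i),\quad\text{so}\quad\sum_i\nu_i\le\sigma^2 .$$
Given $\mathcal F_t$ the bits $b_i$ are independent Bernoulli$(q_i)$. (If $A_t=\emptyset$ there are no bits, and all sums over $i$ are $0$.) Let $\mathcal F_{t,i}=\sigma(\mathcal F_t,b_1,\dots,b_i)$ and $X_t^{(i)}=\mathbb E[X_{t+1}\mid\mathcal F_{t,i}]$. Then $X_t^{(0)}=X_t$, and $X_t^{(i)}\to X_{t+1}$ almost surely by Lévy's theorem. Given $\mathcal F_t$, $X_{t+1}$ is a function of the bits, and by (1) divided by $\theta$, switching one bit from $0$ to $1$ raises it by an amount in $[0,1]$. Let $d_i$ be the conditional mean of this increase for bit $i$, given $\mathcal F_{t,i-1}$ and averaged over the later bits. Then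
$$X_t^{(i)}-X_t^{(i-1)}=d_i\,(b_i-q_i),\qquad d_i\in[0,1],\quad d_i\ \text{is }\mathcal F_{t,i-1}\text{-measurable}.\tag{9}$$

**Step 2: moments of a step.** Let $D=X_{t+1}-X_t$ and $D^{(i)}=X_t^{(i)}-X_t$, all bounded by $1/\theta$. The increments (9) are orthogonal with conditional second moments $d_i^2\nu_i$, so by bounded convergence
$$w:=\mathbb E[D^2\mid\mathcal F_t]=\sum_i\mathbb E[d_i^2\nu_i\mid\mathcal F_t]\le\sigma^2,\qquad\mathbb E[(D^{(i)})^2\mid\mathcal F_t]\le w .$$
For the fourth moment put $\Delta=d_i(b_i-q_i)$, so $|\Delta|\le1$ and $\mathbb E[\Delta\mid\mathcal F_{t,i-1}]=0$. Expanding $(D^{(i-1)}+\Delta)^4$ and using $|\Delta|^3,\Delta^4\le\Delta^2$,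
$$\mathbb E\bigl[(D^{(i)})^4-(D^{(i-1)})^4\mid\mathcal F_{t,i-1}\bigr]\le\bigl(6(D^{(i-1)})^2+4|D^{(i-1)}|+1\bigr)d_i^2\nu_i\le\bigl(8(D^{(i-1)})^2+3\bigr)\nu_i,$$
because $4|y|\le2y^2+2$ and $d_i\le1$. Since $\nu_i$ is $\mathcal F_t$-measurable, conditioning on $\mathcal F_t$, summing over $i$, and applying Fatou's lemma give
$$\mathbb E[D^2\mid\mathcal F_t]\le\sigma^2,\qquad\mathbb E[D^4\mid\mathcal F_t]\le(8\sigma^2+3)\,\sigma^2 .\tag{10}$$

## 8. Brownian embedding: the lower bound of Theorem 2

**Step 1: embedding.** We use the martingale Skorokhod embedding (Hall–Heyde, *Martingale Limit Theory and its Application*, Theorem A.1), applied to the square-integrable, mean-zero martingale $X_t-1$. On some probability space there are a Brownian motion $W$ with $W(0)=0$, nonnegative variables $\tau_1,\tau_2,\dots$ with partial sums $T_t=\sum_{j\le t}\tau_j$, and increasing $\sigma$-fields $\mathcal G_j$ to which $T_j$ is adapted, such that $(X_t)_t$ has the law of $(1+W(T_t))_t$. Moreover, writing $D_j$ for the $j$-th increment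 of the embedded process,
$$\mathbb E[\tau_j\mid\mathcal G_{j-1}]=\mathbb E[D_j^2\mid D_1,\dots,D_{j-1}],\qquad\mathbb E[\tau_j^2\mid\mathcal G_{j-1}]\le C_2\,\mathbb E[D_j^4\mid D_1,\dots,D_{j-1}]$$
for a universal constant $C_2$. The past increments of $X$ are $\mathcal F_{j-1}$-measurable, so by (10) and the tower property the right sides are at most $\sigma^2$ and $C_2(8\sigma^2+3)\sigma^2$. Also $\sigma^2>0$: some $u\ne v$ has $J(v,u)>0$, as otherwise all clusters would be single vertices and $\beta_c=\infty$; for this $u$ and $\beta>0$ we have $0<q_{vu}<1$.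

**Step 2: the clock is not too fast.** Fix $\eta\in(0,1)$ and $s=(1+\eta)\sigma^2t$. If $T_t>s$, then the martingale $\sum_{j\le t}(\tau_j-\mathbb E[\tau_j\mid\mathcal G_{j-1}])$ exceeds $\eta\sigma^2t$. Its variance is at most $\sum_{j\le t}\mathbb E\tau_j^2\le C_2(8\sigma^2+3)\sigma^2t$. By Chebyshev,
$$\mathbb P(T_t>s)\le\frac{C_2(8\sigma^2+3)}{\eta^2\sigma^2t}.$$

**Step 3: comparison with Brownian survival.** If $1+W>0$ on $[0,s]$ and $T_t\le s$, then $1+W(T_t)>0$. By the reflection principle $\mathbb P(1+W>0\text{ on }[0,s])=\mathbb P(|Z|<s^{-1/2})$ with $Z$ standard normal. With (2),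
$$\mathbb P_\beta(|K|>t)\ge\mathbb P_\beta(X_t>0)\ge\mathbb P\Bigl(|Z|<\frac1{\sqrt{(1+\eta)\sigma^2t}}\Bigr)-\frac{C_2(8\sigma^2+3)}{\eta^2\sigma^2t},\qquad\sigma^2=\sigma^2(\beta).\tag{11}$$

**Step 4: passing to $\beta_c$, then to large $t$.** Fix $t$ and let $\beta\downarrow\beta_c$. Lemma 1 with $n=t+1$ handles the left side. On the right, $\sigma^2(\beta)$ is continuous by dominated convergence (for $\beta\le\beta_c+1$ its terms are at most $(\beta_c+1)J(v,u)$), and $\sigma^2(\beta_c)>0$ as $\beta_c>0$. So (11) holds at $\beta_c$. Multiply by $\sqrt t$ and let $t\to\infty$. The error term is $O(t^{-1/2})$, and since the density of $|Z|$ at $0$ is $\sqrt{2/\pi}$, the main term tends to $\sqrt{2/(\pi(1+\eta)\sigma^2(\beta_c))}$. As $\mathbb P(|K|>t)=\mathbb P(|K|\ge t+1)$ and $\sqrt{t+1}/\sqrt t\to1$, the liminf in Theorem 2 is at least this number. Let $\eta\to0$. The second inequality of the theorem is $\sigma^2(\beta_c)\le\beta_c|J|$.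

## 9. Regular trees of large degree show that $\sqrt{2/\pi}$ is optimal

On the $d$-regular tree with $J\equiv1$, $d\ge3$ and $p_c=\frac1{d-1}$, the root of $K$ has $\mathrm{Bin}(d,p_c)$ children and every other vertex has $\mathrm{Bin}(d-1,p_c)$ children, with mean $1$ and variance $\sigma_0^2=\frac{d-2}{d-1}$. Let $T_k$ be the total progeny of $k$ non-root vertices (these included). The Otter–Dwass formula gives
$$\mathbb P(T_k=m)=\frac km\,\mathbb P(\mathsf S_m=-k),$$
where $\mathsf S$ is the random walk whose steps are the offspring number minus one. The steps are centered, and the offspring law charges both $0$ and $1$, so the walk has span $1$. The local limit theorem gives $\mathbb P(\mathsf S_m=-k)\sim(2\pi\sigma_0^2m)^{-1/2}$, so $\mathbb P(T_k=m)\sim k(2\pi\sigma_0^2)^{-1/2}m^{-3/2}$. Summing over $m\ge n$, with $\sum_{m\ge n}m^{-3/2}\sim2n^{-1/2}$,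
$$\mathbb P(T_k\ge n)\sim k\sqrt{\frac{2}{\pi\sigma_0^2n}} .$$
Given that the root has $k$ children, $|K|=1+T_k$. The number $k\le d$ has mean $dp_c=\frac d{d-1}$, so averaging finitely many terms,
$$\sqrt n\,\mathbb P_{p_c}(|K|\ge n)\ \longrightarrow\ \frac d{d-1}\sqrt{\frac{2(d-1)}{\pi(d-2)}} .$$
Here $\sigma^2(\beta_c)=d\cdot\frac1{d-1}\cdot\frac{d-2}{d-1}=\frac{d(d-2)}{(d-1)^2}$, so the limit equals
$$\Bigl(\frac d{d-1}\Bigr)^{3/2}\sqrt{\frac2{\pi\sigma^2(\beta_c)}} .$$
As $d\to\infty$ the prefactor tends to $1$, and both $\sigma^2(\beta_c)$ and $\beta_c|J|=-d\log\bigl(1-\frac1{d-1}\bigr)$ tend to $1$. If either bound $\kappa/\sqrt{\sigma^2(\beta_c)}$ or $\kappa/\sqrt{\beta_c|J|}$ on the liminf held for all graphs in our setting, then multiplying by the corresponding square root and letting $d\to\infty$ would give $\kappa\le\sqrt{2/\pi}$. This completes the proof of Theorem 2. $\blacksquare$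

For $d=3$ the true limit is $1.5\sqrt{4/\pi}\approx1.69$, while $\sqrt{2/(\pi\sigma^2(\beta_c))}$ with $\sigma^2(\beta_c)=\frac34$ is about $0.92$; the ratio is $1.5^{3/2}\approx1.84$.

## 10. Tilting by the martingale: the tail slightly below $\beta_c$

**Theorem 3.** Under the hypotheses of Section 1, let $0<\beta'\le\beta_c$, $\delta=\beta_c-\beta'$, $\lambda=\beta_c|J|$, $C=C(\lambda)$, $N=n-1\ge0$. Then
$$\mathbb P_{\beta'}(|K|\ge n)\ge(1+CN)^{-1/2}\exp\Bigl\{-\delta\bigl(\tfrac1{\beta'}+|J|\bigr)\sqrt{2\lambda N\log(1+CN)}-\tfrac{\delta^2|J|N}{\beta'}\Bigr\}.$$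
In particular, there is $c>0$ such that for $\beta'\in[\beta_c/2,\beta_c]$, $\mathbb P_{\beta'}(|K|\ge n)\ge c\,n^{-1/2}$ whenever $(\beta_c-\beta')^2\,n\log(n+1)\le1$.

Lemma 1 alone goes down from $\beta_c$ only at additive cost $n|J|\delta$, so with Theorem 1 it gives a bound of order $n^{-1/2}$ only for $\delta$ at most a small constant times $n^{-3/2}$. Instead we change measure. The martingale $X$ itself serves as a density, under which the cluster is alive at time $t$; then we pay for changing $\beta$ into $\beta'$ in relative entropy.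

For the proof let $\beta>\beta_c$, $0<\beta'\le\beta_c$, and for now $\delta=\beta-\beta'$, $\lambda=\beta|J|$, $C=C(\lambda)$, $\sigma^2=\sigma^2(\beta)$. Fix $t\ge1$ and use the bits of Section 7 at each step $s<t$: $\mathcal F_{s,i}$, $X_s^{(i)}$, $b_i,q_i,\nu_i,d_i$. Write $J_i=J(v_s,u_i)$ and $q_i'=1-e^{-\beta'J_i}$. Vertices with $J_i=0$ have $b_i=0$ surely and are ignored, so $0<q_i'<q_i<1$. "Past" means $\mathcal F_{s,i-1}$, and $x$ stands for $X_s^{(i-1)}$.

**Step 1: the tilted measure.** Define $Q$ on $\mathcal F_t$ by $dQ=X_t\,d\mathbb P_\beta$, a probability since $\mathbb E_\beta X_t=1$. As $X$ is a martingale, the density of $Q$ on $\mathcal F_s$ is $X_s$, and on $\mathcal F_{s,i}$ it is $X_s^{(i)}$. So for $\mathcal F_{s,i}$-measurable $f\ge0$,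
$$E_Q[f]=\mathbb E_\beta[fX_s^{(i)}],\qquad E_Q[f\mid\text{past}]=\frac{\mathbb E_\beta[fX_s^{(i)}\mid\text{past}]}{x}\quad Q\text{-a.s.}\tag{12}$$
$Q$-almost surely $x>0$ and $A_s\neq\emptyset$ for all $s\le t$. By (7), $E_Q[X_t^2]=\mathbb E_\beta[X_t^3]\le1+Ct$, and Jensen gives
$$E_Q[\log X_t]\le\tfrac12\log E_Q[X_t^2]\le\tfrac12\log(1+Ct).\tag{13}$$
Since $E_Q|\log X_s^{(i)}|=\mathbb E_\beta|X_s^{(i)}\log X_s^{(i)}|$ and $X$ is bounded, all such logarithms are $Q$-integrable (with $0\log0=0$).

**Step 2: the likelihood ratio.** This expresses $\mathbb P_{\beta'}$ through $\mathbb P_\beta$ on $\mathcal F_t$. The $Y_s$ are finite random sets, hence discrete. Along a history, the $\mathbb P_\beta$-probability is a product of factors $q_i$ (if $b_i=1$) and $1-q_i$ (if $b_i=0$) over $s<t$ and $i$; it is positive since finitely many $b_i$ equal $1$ and $\sum_iq_i<\infty$. The same holds for $\mathbb P_{\beta'}$ with $q_i'$. Since $(1-q_i')/(1-q_i)=e^{\delta J_i}$, we have $d\mathbb P_{\beta'}=L_t\,d\mathbb P_\beta$ on $\mathcal F_t$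 with
$$-\log L_t=\sum_{s<t}\sum_i\bigl[b_ia_i-(1-b_i)\delta J_i\bigr],\qquad a_i=\log\frac{q_i}{q_i'} .$$
The function $y\mapsto1-e^{-yJ_i}$ is concave and vanishes at $0$, so $q_i'/q_i\ge\beta'/\beta$ and
$$0\le a_i\le\log(\beta/\beta')\le\delta/\beta' .\tag{14}$$
The conditional $\mathbb P_\beta$-mean of the bracket is $q_ia_i-(1-q_i)\delta J_i=q_i\log\frac{q_i}{q_i'}+(1-q_i)\log\frac{1-q_i}{1-q_i'}$, the relative entropy of Bernoulli$(q_i)$ with respect to Bernoulli$(q_i')$. It is at most the $\chi^2$ divergence (Jensen and $\log(1+y)\le y$). As $q_i-q_i'=e^{-\beta'J_i}(1-e^{-\delta J_i})\le\delta J_ie^{-\beta'J_i}$,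
$$q_ia_i-(1-q_i)\delta J_i\ \le\ \frac{(q_i-q_i')^2}{q_i'(1-q_i')}\ \le\ \frac{\delta^2J_i^2e^{-2\beta'J_i}}{(1-e^{-\beta'J_i})e^{-\beta'J_i}}=\frac{\delta^2J_i^2}{e^{\beta'J_i}-1}\ \le\ \frac{\delta^2J_i}{\beta'} .\tag{15}$$

**Step 3: the drift under $Q$.** We bound $E_Q[-\log L_t]$. By (9), $X_s^{(i)}=x+d_i(b_i-q_i)$, and $\mathbb E_\beta[b_i(b_i-q_i)\mid\text{past}]=\nu_i$. So (12) gives
$$Q(b_i=1\mid\text{past})=q_i+\frac{d_i\nu_i}{x}.\tag{16}$$
The bracket is affine in $b_i$ with slope $a_i+\delta J_i\le\delta(\frac1{\beta'}+|J|)$ by (14). With (15) and (16),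
$$E_Q\bigl[b_ia_i-(1-b_i)\delta J_i\mid\text{past}\bigr]\le\frac{\delta^2J_i}{\beta'}+\delta\Bigl(\frac1{\beta'}+|J|\Bigr)\frac{d_i\nu_i}{x} .$$
Sum over $i$ and $s$, using $\sum_iJ_i\le|J|$:
$$E_Q[-\log L_t]\le\frac{\delta^2|J|t}{\beta'}+\delta\Bigl(\frac1{\beta'}+|J|\Bigr)\sum_{s<t}\sum_iE_Q\Bigl[\frac{d_i\nu_i}{x}\Bigr].\tag{17}$$
To exchange sum and expectation we check absolute summability. By (16), $E_Q[b_i]\le E_Q[q_i]+E_Q[q_i/x]$. By (12), $E_Q[q_i/x]=\mathbb E_\beta[q_i\mathbf 1\{x>0\}]\le\mathbb E_\beta[q_i]$. Since $\sum_iq_i\le\lambda$ at each step, $E_Q\sum_{s,i}\bigl(b_ia_i+(1-b_i)\delta J_i\bigr)\le2\lambda t\,\delta/\beta'+\delta|J|t<\infty$.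

**Step 4: the entropy of $X$ controls the drift.** It remains to bound the sum in (17). The idea is that each bit that pulls $Q$ away from $\mathbb P_\beta$ also increases $E_Q[\log X]$, and by (13) this has only $\frac12\log(1+Ct)$ to gain. Let $z=d_i(b_i-q_i)/x$, so $X_s^{(i)}=x(1+z)$, and let
$$h(z)=(1+z)\log(1+z)-z=\int_0^z\frac{z-r}{1+r}\,dr\qquad(z\ge-1).$$
(Both sides vanish at $0$ and have derivative $\log(1+z)$.) Then
$$h(z)\ge\frac{z^2}{2(1+z^+)} .$$
For $z\ge0$ use $\frac1{1+r}\ge\frac1{1+z}$ on $[0,z]$. For $z<0$ write $h(z)=\int_z^0\frac{r-z}{1+r}\,dr$ and use $\frac1{1+r}\ge1$. Here $z^+\le1/x$, $\mathbb E_\beta[z\mid\text{past}]=0$ and $\mathbb E_\beta[z^2\mid\text{past}]=d_i^2\nu_i/x^2$. By (12),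
$$E_Q\bigl[\log X_s^{(i)}-\log x\mid\text{past}\bigr]=\mathbb E_\beta[(1+z)\log(1+z)\mid\text{past}]=\mathbb E_\beta[h(z)\mid\text{past}]\ge\frac{d_i^2\nu_i}{2x^2(1+1/x)}=\frac{d_i^2\nu_i}{2x(x+1)} .$$
Sum over $i\le k$: the left sides telescope to $E_Q[\log X_s^{(k)}]-E_Q[\log X_s]$. As $y\mapsto y\log y$ is convex and $X_s^{(k)}=\mathbb E_\beta[X_{s+1}\mid\mathcal F_{s,k}]$, Jensen gives
$$E_Q[\log X_s^{(k)}]=\mathbb E_\beta[X_s^{(k)}\log X_s^{(k)}]\le\mathbb E_\beta[X_{s+1}\log X_{s+1}]=E_Q[\log X_{s+1}].$$
Let $k\to\infty$ and sum over $s<t$, with $\log X_0=0$ and (13):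
$$\sum_{s<t}\sum_iE_Q\Bigl[\frac{d_i^2\nu_i}{x(x+1)}\Bigr]\le2E_Q[\log X_t]\le\log(1+Ct).\tag{18}$$

**Step 5: Cauchy–Schwarz.** This turns (18), which is quadratic in $d_i$, into the linear bound we need. By (12), $E_Q[\nu_i/x]=\mathbb E_\beta[\nu_i\mathbf 1\{x>0\}]\le\mathbb E_\beta[\nu_i]$, and $\sum_i\nu_i\le\sigma^2\le\lambda$, so $\sum_{s<t}\sum_iE_Q[\nu_i(1+\frac1x)]\le2\lambda t$. Since
$$\frac{d_i\nu_i}{x}=\sqrt{\nu_i\,\frac{x+1}{x}}\cdot\sqrt{\frac{d_i^2\nu_i}{x(x+1)}},$$
the Cauchy–Schwarz inequality for $\sum_{s,i}E_Q$ and (18) give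
$$\sum_{s<t}\sum_iE_Q\Bigl[\frac{d_i\nu_i}{x}\Bigr]\le\sqrt{2\lambda t\log(1+Ct)} .\tag{19}$$

**Step 6: conclusion.** By (2), $X_t>0$ implies $|K|>t$, and $\{|K|>t\}=\{A_t\ne\emptyset\}\in\mathcal F_t$. So by Step 2 and Jensen,
$$\mathbb P_{\beta'}(|K|>t)\ge\mathbb E_\beta[L_t\mathbf 1\{X_t>0\}]=E_Q\Bigl[\frac{L_t}{X_t}\Bigr]\ge\exp\bigl(E_Q[\log L_t]-E_Q[\log X_t]\bigr).$$
Insert (13), (17) and (19), and set $t=n-1=N$:
$$\mathbb P_{\beta'}(|K|\ge n)\ge(1+CN)^{-1/2}\exp\Bigl\{-\delta\bigl(\tfrac1{\beta'}+|J|\bigr)\sqrt{2\lambda N\log(1+CN)}-\tfrac{\delta^2|J|N}{\beta'}\Bigr\}$$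
with $\delta=\beta-\beta'$, $\lambda=\beta|J|$, $C=C(\lambda)$. The left side does not depend on $\beta$. Let $\beta\downarrow\beta_c$ with $\beta'$ fixed; the right side is continuous in $\beta$, and the limit is the inequality of Theorem 3. (For $N=0$ both sides equal $1$.)

**Step 7: the range $\delta^2n\log(n+1)\le1$.** Now $\delta=\beta_c-\beta'$, $\lambda=\beta_c|J|$, $C=C(\lambda)$, and $\beta'\ge\beta_c/2$. Let $\bar C=\max\{1,C\}$. Then $1+CN\le\bar Cn$, so $\log(1+CN)\le\log\bar C+\log n\le\kappa\log(n+1)$ with $\kappa=1+\log\bar C/\log2$. Hence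
$$\delta\sqrt{2\lambda N\log(1+CN)}\le\sqrt{2\lambda\kappa\,\delta^2n\log(n+1)}\le\sqrt{2\lambda\kappa},\qquad\frac{\delta^2|J|N}{\beta'}\le\frac{2|J|}{\beta_c\log2},$$
where the second bound uses $\delta^2n\le1/\log(n+1)\le1/\log2$. With $\frac1{\beta'}\le\frac2{\beta_c}$ the exponent is bounded below by a constant depending only on $\beta_c$ and $|J|$. The prefactor is at least $\bar C^{-1/2}n^{-1/2}$. This proves Theorem 3. $\blacksquare$
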